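\title{Equal sums of conjugate weighted quasi-arithmetic means}

\begin{abstract}
For a continuous strictly monotone function $\varphi$ on an open interval and a weight $\alpha\in(0,1)$, add the weighted quasi-arithmetic mean $\varphi^{-1}(\alpha\varphi(x)+(1-\alpha)\varphi(y))$ and its mirror image in which $x$ and $y$ are exchanged. We prove that two such sums, built from $(\varphi,\alpha)$ and $(\psi,\beta)$ with $\alpha\notin\{\beta,1-\beta\}$, coincide only if $\varphi$ and $\psi$ are both affine. This confirms a conjecture. No regularity beyond continuity and monotonicity is assumed. We also show that it is enough to have the equation near the diagonal, and we classify the solutions for all weights in $[0,1]$.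
\end{abstract}

\section{The question}

Let $I\subset\mathbb R$ be a nonempty open interval and let $\mathrm{CM}(I)$ be the class of continuous, strictly monotone real functions on $I$. A function $\varphi\in\mathrm{CM}(I)$ and a weight $\alpha\in(0,1)$ define the weighted quasi-arithmetic mean $\varphi^{-1}(\alpha\varphi(x)+(1-\alpha)\varphi(y))$. It is not symmetric unless $\alpha=\frac12$. The simplest way to symmetrize it is to add the mean in which $x$ and $y$ are exchanged, that is, the mean with weight $1-\alpha$. How much of the pair $(\varphi,\alpha)$ can be read off from this sum? In other words, which $\varphi,\psi\in\mathrm{CM}(I)$ satisfy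
\begin{multline}\label{eq:main}
\varphi^{-1}(\alpha\varphi(x)+(1-\alpha)\varphi(y))+\varphi^{-1}((1-\alpha)\varphi(x)+\alpha\varphi(y))\\
=\psi^{-1}(\beta\psi(x)+(1-\beta)\psi(y))+\psi^{-1}((1-\beta)\psi(x)+\beta\psi(y))
\end{multline}
for all $x,y\in I$?

Two ambiguities are obvious. The sum does not change when $\alpha$ is replaced by $1-\alpha$. Neither does it change when $\varphi$ is replaced by an \emph{equivalent} function: we write $\varphi\sim\Phi$ on $I$ if there are constants $a\ne0$ and $b$ with $\varphi=a\Phi+b$ on $I$. There is also an obvious coincidence: if $\varphi\sim\mathrm{id}$, the sum is $x+y$ for every weight. Daróczy and Páles showed that for $\alpha\in\{\beta,1-\beta\}$ equation \eqref{eq:main} holds if and only if $\varphi\sim\psi$. For essentially different weights it was conjectured \cite{report} that the obvious coincidence is the only one. We prove this.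

\begin{theorem}\label{thm:main}
Let $0<\alpha,\beta<1$ with $\alpha\notin\{\beta,1-\beta\}$, and let $\varphi,\psi\in\mathrm{CM}(I)$. Then \eqref{eq:main} holds for all $x,y\in I$ if and only if $\varphi\sim\mathrm{id}$ and $\psi\sim\mathrm{id}$ on $I$.
\end{theorem}

The equation is needed only near the diagonal, and the degenerate weights $0$ and $1$ can be included.

\begin{theorem}\label{thm:all}
Let $\alpha,\beta\in[0,1]$, $\varphi,\psi\in\mathrm{CM}(I)$, and let $\mathcal N\subset I\times I$ be any open neighborhood of the diagonal. Then \eqref{eq:main} holds for all $(x,y)\in\mathcal N$ if and only if it holds on $I\times I$, and if and only if one of the following holds: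
\begin{enumerate}
\item $\alpha,\beta\in(0,1)$, $\alpha\in\{\beta,1-\beta\}$, and $\varphi\sim\psi$;
\item $\alpha,\beta\in(0,1)$, $\alpha\notin\{\beta,1-\beta\}$, and $\varphi\sim\mathrm{id}\sim\psi$;
\item $\alpha\in\{0,1\}$, $\beta\in(0,1)$, and $\psi\sim\mathrm{id}$ ($\varphi$ arbitrary); or $\beta\in\{0,1\}$, $\alpha\in(0,1)$, and $\varphi\sim\mathrm{id}$ ($\psi$ arbitrary);
\item $\alpha,\beta\in\{0,1\}$ ($\varphi,\psi$ arbitrary).
\end{enumerate}
\end{theorem}

In particular the range $0<\alpha,\beta<1$ in the conjecture is optimal: if a weight is $0$ or $1$, the corresponding function is unrestricted.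

\subsection*{What Taylor expansion says, and what it does not say}

For $\alpha,\beta\in(0,1)$ we put $A=4\alpha(1-\alpha)$ and $B=4\beta(1-\beta)$; these lie in $(0,1]$, and $A\ne B$ exactly when $\alpha\notin\{\beta,1-\beta\}$. If $\varphi$ is smooth with nonvanishing derivative, then at $x=m+t$, $y=m-t$ the left side of \eqref{eq:main} is $2m+A\frac{\varphi''}{\varphi'}(m)t^2+O(t^4)$ (Section~\ref{sec:ode}). So to second order \eqref{eq:main} says $A\varphi''/\varphi'=B\psi''/\psi'$. For every such $\varphi$ this can be met, by $\psi'=|\varphi'|^{A/B}$. The decision is made at higher order.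

\begin{example}[exponential functions]\label{ex:exp}
Let $\varphi(x)=e^{px}$, $p\neq0$. Then
\[
(\alpha e^{pt}+(1-\alpha)e^{-pt})((1-\alpha)e^{pt}+\alpha e^{-pt})=1-\tfrac A2+\tfrac A2\cosh 2pt=1+A\sinh^2pt ,
\]
so the left side of \eqref{eq:main} at $(m+t,m-t)$ is
\[
2m+\tfrac1p\log(1+A\sinh^2pt)=2m+Ap\,t^2+p^3\Big(\frac A3-\frac{A^2}2\Big)t^4+\cdots .
\]
Let also $\psi(x)=e^{\ell x}$, $\ell\ne0$. The $t^2$-terms give $Ap=B\ell=:R$, and then the $t^4$-coefficients are $\frac{R^3}{12}\big(\frac4{A^2}-\frac6A\big)$ and $\frac{R^3}{12}\big(\frac4{B^2}-\frac6B\big)$. Since $x\mapsto4x^2-6x$ is strictly increasing on $[1,\infty)$ and $R\ne0$, equality forces $A=B$. So no two exponentials solve \eqref{eq:main} when $A\ne B$.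
\end{example}

\begin{example}[power functions]\label{ex:pow}
Fourth order does not always suffice. On $I=(0,\infty)$ let $A=\frac14$, $B=\frac15$, $\varphi(x)=x^{3/5}$, $\psi(x)=x^{1/2}$. Then $A\varphi''/\varphi'=-\frac1{10x}=B\psi''/\psi'$, and the formulas of Section~\ref{sec:ode} show that the two sides of \eqref{eq:main} agree up to and including order $t^4$ at every point $m$. Still \eqref{eq:main} fails. Put $x=1$, $y=e^\zeta$. The right side becomes $(\beta+(1-\beta)e^{\zeta/2})^2+(1-\beta+\beta e^{\zeta/2})^2$, an entire function of $\zeta$. On the left the term $(\alpha+(1-\alpha)e^{3\zeta/5})^{5/3}$ has a branch point wherever $e^{3\zeta/5}=-\alpha/(1-\alpha)$. The other term, continued along the segment from $0$, is holomorphic there, so the left side is not entire (details in Lemma~\ref{lem:sing}).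
\end{example}

These examples show the pattern of the second half of the proof. The fourth-order terms give a differential equation. A scaling argument reduces its solutions to power functions, possibly with complex exponents. These are excluded by comparing complex singularities.

\subsection*{Outline}

The first half of the proof is about regularity. Section~\ref{sec:setup} fixes notation and finds two a priori estimates in the smooth case. Section~\ref{sec:measures} restates their starting point for measures, without any smoothness. Sections~\ref{sec:h} and~\ref{sec:f} derive that $h=\psi\circ\varphi^{-1}$ is locally bi-Lipschitz and that $\varphi^{-1}$ is bi-Lipschitz on some interval. Section~\ref{sec:smooth} bootstraps to $C^\infty$ on that interval. Sections~\ref{sec:ode}--\ref{sec:sing} show that $\varphi$ and $\psi$ are affine there, and Section~\ref{sec:prop} propagates this to all of $I$. Section~\ref{sec:all} proves Theorem~\ref{thm:all}.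

\section{Notation, and the estimates in the smooth case}\label{sec:setup}

The ``if'' part of Theorem~\ref{thm:main} is clear: both sides of \eqref{eq:main} equal $x+y$. From here to the end of Section~\ref{sec:prop} we assume that \eqref{eq:main} holds on $I\times I$ with $\alpha,\beta\in(0,1)$, $\alpha\notin\{\beta,1-\beta\}$. Replacing $\alpha$ by $1-\alpha$ or $\beta$ by $1-\beta$, exchanging the two sides, and passing to equivalent functions are harmless, so we may assume
\begin{equation}\label{eq:norm}
\tfrac12\le\beta<\alpha<1,\qquad \varphi,\psi\ \text{strictly increasing}.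
\end{equation}
Put
\[
r=\frac\alpha{1-\alpha}>q=\frac\beta{1-\beta}\ge1 .
\]
Let $U=\varphi(I)$, $W=\psi(I)$, which are open intervals, and
\[
f=\varphi^{-1}:U\to I,\quad g=\psi^{-1}:W\to I,\quad h=\psi\circ f:U\to W,\quad H=h^{-1}=\varphi\circ g:W\to U .
\]
Points of $I$ are described by their coordinates $u=\varphi(x)$, $v=\varphi(y)$, or $w=\psi(x)=h(u)$, $z=\psi(y)=h(v)$. Put
\begin{equation}\label{eq:stst}
\begin{aligned}
s&=\alpha u+(1-\alpha)v, & t&=(1-\alpha)u+\alpha v,\\
\sigma&=\beta w+(1-\beta)z, & \tau&=(1-\beta)w+\beta z .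
\end{aligned}
\end{equation}
Let $F(x,y)$ be the common value of the two sides of \eqref{eq:main}:
\begin{equation}\label{eq:F}
F=f(s)+f(t)=g(\sigma)+g(\tau).
\end{equation}
$F$ is continuous, symmetric, strictly increasing in each variable, and $F(x,x)=2x$.

For a continuous strictly increasing function $k$ on an open interval, $\lambda_k$ denotes its Stieltjes measure, $\lambda_k((p,p'])=k(p')-k(p)$. It is finite on compact sets, has no atoms, and is positive on nonempty open sets. We write $\Delta(p,\rho)=(p-\rho,p+\rho)$ and $|E|$ for Lebesgue measure. $C^{m,1}_{\mathrm{loc}}$ is the class of $C^m$ functions with locally Lipschitz $m$-th derivative.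

\subsection*{The smooth case}

Suppose for a moment that $\varphi$ and $\psi$ are $C^1$ with positive derivatives. Differentiating $F=f(s)+f(t)$ gives
\[
F_x=\varphi'(x)\big[\alpha f'(s)+(1-\alpha)f'(t)\big],\qquad F_y=\varphi'(y)\big[(1-\alpha)f'(s)+\alpha f'(t)\big],
\]
hence
\begin{equation}\label{eq:heur}
\frac{F_x\,\varphi'(y)}{F_y\,\varphi'(x)}=\frac{r\xi+1}{\xi+r}\in\Big[\frac1r,r\Big],\qquad \xi=\frac{f'(s)}{f'(t)} .
\end{equation}
In the same way $F_x\psi'(y)/(F_y\psi'(x))\in[\frac1q,q]$, \emph{with the same $F$}. Dividing, and using $h'(\varphi(x))=\psi'(x)/\varphi'(x)$, we get two estimates.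
\begin{itemize}
\item[(i)] $\frac1{rq}\le h'(u)/h'(v)\le rq$. So, without any knowledge of the size of $f'$, the function $h$ is bi-Lipschitz, with constants that depend only on $rq$ and a mean slope of $h$.
\item[(ii)] Where $h'$ is nearly constant, $\psi'(x)/\psi'(y)$ is nearly $\varphi'(x)/\varphi'(y)$, so the quotient in \eqref{eq:heur} lies in $[\frac1{\tilde q},\tilde q]$ with $\tilde q$ slightly larger than $q$, hence $\tilde q<r$. Then $\xi\le\frac{r\tilde q-1}{r-\tilde q}$, and similarly from below. So $f$ is bi-Lipschitz there.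
\end{itemize}
The simplest case is $\beta=\frac12$. Then $q=1$, $F=2g(\frac{w+z}2)$ and $F_x/F_y=\psi'(x)/\psi'(y)$, so that $h'(u)/h'(v)=\frac{r\xi+1}{\xi+r}$ exactly: the oscillation of $h'$ controls the oscillation of $f'$.

Step (ii) needs $q<r$. This cannot be avoided: for $\alpha=\beta$ every $\varphi=\psi\in\mathrm{CM}(I)$ is a solution, so there is no regularity of $f$ to be proved.

\section{A comparison of measures}\label{sec:measures}

A monotone function need not be the integral of its derivative, so we replace $F_x\varphi'(y)$ and $F_y\varphi'(x)$ by the measures whose densities they would be. Let $m_y$ be the Stieltjes measure on $I$ of $x\mapsto F(x,y)$; by symmetry $m_x$ is the Stieltjes measure of $y\mapsto F(x,y)$. For a measure $\pi$ on $I$, finite on compact sets, and a Borel set $D\subset I\times I$ put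
\[
T_\pi(D)=\int\pi(dy)\,m_y\{x:(x,y)\in D\},\qquad S_\pi(D)=\int\pi(dx)\,m_x\{y:(x,y)\in D\}.
\]
(The integrands are Borel by Tonelli's theorem, in view of the explicit form of $m_x$ and $m_y$ in the next proof.) If $D\subset[p,p']^2$, both are at most $\pi([p,p'])\cdot2(p'-p)$, because $F(p',y)-F(p,y)\le F(p',p')-F(p,p)$ for $y\in[p,p']$. We use $\mu=\lambda_\varphi$ and $\nu=\lambda_\psi$. In the smooth case $T_\mu$ has density $F_x\varphi'(y)$ and $S_\mu$ has density $F_y\varphi'(x)$.

In the coordinates $(u,v)$ define measures on $U\times U$ by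
\[
X(D)=\int_U\!du\int_U\!\lambda_f(ds)\,1_D\Big(u,\frac{s-\alpha u}{1-\alpha}\Big),\qquad
Y(D)=\int_U\!du\int_U\!\lambda_f(dt)\,1_D\Big(u,\frac{t-(1-\alpha)u}\alpha\Big),
\]
where $1_D=0$ off $U\times U$.

\begin{lemma}\label{lem:TS}
In the coordinates $(u,v)$,
\begin{equation}\label{eq:XY}
S_\mu=X+Y,\qquad T_\mu=rX+r^{-1}Y .
\end{equation}
Consequently $T_\mu\le rS_\mu$ and $S_\mu\le rT_\mu$. Likewise $T_\nu\le qS_\nu$ and $S_\nu\le qT_\nu$.
\end{lemma}

\begin{proof}
In the coordinates $(u,v)$, $\mu$ is Lebesgue measure. For fixed $u$, $m_x$ in the coordinate $v$ is the Stieltjes measure of $v\mapsto f(\alpha u+(1-\alpha)v)+f((1-\alpha)u+\alpha v)$, that is, the sum of the images of $\lambda_f$ under $s\mapsto\frac{s-\alpha u}{1-\alpha}$ and $t\mapsto\frac{t-(1-\alpha)u}{\alpha}$, restricted to $U$. Hence $S_\mu=X+Y$. In the same way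
\[
T_\mu(D)=\int_U dv\Big[\int_U\lambda_f(ds)\,1_D\Big(\frac{s-(1-\alpha)v}\alpha,v\Big)+\int_U\lambda_f(dt)\,1_D\Big(\frac{t-\alpha v}{1-\alpha},v\Big)\Big].
\]
Exchange the order of integration (all measures are $\sigma$-finite) and pass from $v$ to $u$ in the inner integral. In the first term, at fixed $s$, $v=\frac{s-\alpha u}{1-\alpha}$ and $dv=r\,du$ in absolute value; this gives $rX(D)$. In the second, at fixed $t$, $v=\frac{t-(1-\alpha)u}\alpha$ and $dv=r^{-1}du$ in absolute value; this gives $r^{-1}Y(D)$. This proves \eqref{eq:XY}, and the inequalities follow because $r\ge1$. The statement on $\nu$ follows by the same computation in the coordinates $(w,z)$, starting from $F=g(\sigma)+g(\tau)$; it uses only $q\ge1$.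
\end{proof}

\section{Bi-Lipschitz continuity of $h$}\label{sec:h}

We now prove estimate (i). Work in the coordinates $(w,z)$. Let $\kappa=\lambda_H$ on $W$; since $\varphi=H\circ\psi$, this is the image of $\mu$ under $\psi$. Let $T,S$ be the images of $T_\mu,S_\mu$. By \eqref{eq:F}, for intervals $N\subset W$,
\begin{equation}\label{eq:mz}
m_z(N)=\lambda_g(\beta N+(1-\beta)z)+\lambda_g((1-\beta)N+\beta z),
\end{equation}
and $m_w$ is given by the same formula with $w$ in place of $z$.

If $\kappa$ and $\lambda_g$ had continuous positive densities, we could test $S\le rT$ on infinitesimal boxes around $(w,z)$. The factors coming from $m_w$ and $m_z$ would be comparable, and the densities of $\kappa$ at $w$ and $z$ would be comparable too. In general we take a small box with center $(w,z)$. The intervals in \eqref{eq:mz} then move a little as the base point runs over its side of the box, so we lose a constant factor in the radii.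

Put $c=\frac{1-\beta}2\le\frac14$ and, for $w,z\in W$ with $\sigma,\tau$ from \eqref{eq:stst},
\[
\Omega_{w,z}(\rho)=\lambda_g(\Delta(\sigma,\rho)\cap W)+\lambda_g(\Delta(\tau,\rho)\cap W).
\]
Exchanging $w$ and $z$ exchanges $\sigma$ and $\tau$, so $\Omega_{w,z}=\Omega_{z,w}$.

\begin{lemma}[box inequality]\label{lem:box}
If $\Delta(w,\varepsilon)$ and $\Delta(z,\varepsilon)$ lie in $W$, then
\begin{equation}\label{eq:box}
\kappa(\Delta(w,c\varepsilon))\,\Omega_{w,z}(c\varepsilon)\le r\,\kappa(\Delta(z,\varepsilon))\,\Omega_{w,z}(\varepsilon).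
\end{equation}
\end{lemma}

\begin{proof}
As convex combinations of $\Delta(w,\varepsilon)$ and $\Delta(z,\varepsilon)$, the intervals $\Delta(\sigma,\varepsilon)$ and $\Delta(\tau,\varepsilon)$ lie in $W$. Let $D=\Delta(w,c\varepsilon)\times\Delta(z,\varepsilon)$. Then
\[
S(D)=\int_{\Delta(w,c\varepsilon)}\kappa(dw')\big[\lambda_g(\beta w'+(1-\beta)\Delta(z,\varepsilon))+\lambda_g((1-\beta)w'+\beta\Delta(z,\varepsilon))\big].
\]
The two intervals have radii $(1-\beta)\varepsilon=2c\varepsilon$ and $\beta\varepsilon\ge2c\varepsilon$, and their centers are within $c\varepsilon$ of $\sigma$ and $\tau$ respectively. So they contain $\Delta(\sigma,c\varepsilon)$ and $\Delta(\tau,c\varepsilon)$, and $S(D)\ge\kappa(\Delta(w,c\varepsilon))\,\Omega_{w,z}(c\varepsilon)$. On the other hand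
\[
T(D)=\int_{\Delta(z,\varepsilon)}\kappa(dz')\big[\lambda_g(\beta\Delta(w,c\varepsilon)+(1-\beta)z')+\lambda_g((1-\beta)\Delta(w,c\varepsilon)+\beta z')\big]
\]
is at most $\kappa(\Delta(z,\varepsilon))\,\Omega_{w,z}(\varepsilon)$, because the two intervals lie in $\Delta(\sigma,\varepsilon)$ and $\Delta(\tau,\varepsilon)$. Now use $S\le rT$.
\end{proof}

To use \eqref{eq:box} we must cancel $\Omega(c\varepsilon)$ against $\Omega(\varepsilon)$ and replace $\kappa(\Delta(w,c\varepsilon))$ by the measure of a larger interval. Both steps require that the measure of an interval does not drop much when the radius is multiplied by a constant. This may fail for a general measure at a given scale, but at almost every point it holds at most scales. The next two lemmas say so.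

\begin{lemma}[typical points]\label{lem:typ}
Let $\pi$ be a finite nonatomic Borel measure on $\mathbb R$. Call $p$ \emph{$\pi$-typical} if $\pi(\Delta(p,\rho))\ge\rho^2$ for all sufficiently small $\rho$. The set of typical points is Borel and has full $\pi$-measure.
\end{lemma}

\begin{proof}
Since $\pi$ has no atoms, $p\mapsto\pi(\Delta(p,\rho))$ is continuous. So for each $n$ the set of $p$ with $\pi(\Delta(p,\rho))\ge\rho^2$ for all $\rho<1/n$ is closed, as an intersection of closed sets, and the union over $n$ is Borel.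

Let $Z$ be a closed interval of length $1$ and $Z_n=\{p\in Z:\pi(\Delta(p,2^{-n}))<4\cdot4^{-n}\}$. Divide $Z$ into $2^n$ closed intervals of length $2^{-n}$. One that contains a point $p\in Z_n$ lies in $[p-2^{-n},p+2^{-n}]$, so its measure is less than $4\cdot4^{-n}$, as $\pi$ has no atoms. Hence $\pi(Z_n)\le4\cdot2^{-n}$, and by Borel--Cantelli almost every $p\in Z$ lies in only finitely many $Z_n$. If $p\in Z\setminus Z_n$ for all $n\ge n_0$, and $2^{-n}\le\rho<2^{-n+1}$ with $n\ge n_0$, then $\pi(\Delta(p,\rho))\ge\pi(\Delta(p,2^{-n}))\ge4\cdot4^{-n}>\rho^2$.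
\end{proof}

\begin{lemma}[good scales]\label{lem:scales}
Let $\Theta_1,\Theta_2$ be finite nondecreasing functions on an interval $(0,\rho_0)$ with $\Theta_i(\rho)\ge\rho^2$ for all small $\rho$. There are infinitely many $j\in\mathbb N$ with
\[
\Theta_i(c^j)\le c^{-16}\,\Theta_i(c^{j+2})\qquad(i=1,2).
\]
\end{lemma}

\begin{proof}
Fix $i$ and a large $j_0$, and let $n_N$ be the number of $j\in[j_0,N]$ that violate the inequality. Each factor of the following product is at least $1$, and the product telescopes:
\[
c^{-16n_N}\le\prod_{j=j_0}^N\frac{\Theta_i(c^j)}{\Theta_i(c^{j+2})}=\frac{\Theta_i(c^{j_0})\Theta_i(c^{j_0+1})}{\Theta_i(c^{N+1})\Theta_i(c^{N+2})}\le\mathrm{const}\cdot c^{-2(N+1)-2(N+2)} .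
\]
So $n_N\le\frac N4+\mathrm{const}$. For the two functions together at most $\frac N2+\mathrm{const}$ of the $j\le N$ are lost.
\end{proof}

Fix $\omega_0\in W$, let $\Lambda=\frac{1+\beta}{1-\beta}\ge3$, choose $R>0$ such that $J^*=\Delta(\omega_0,\Lambda R)$ is relatively compact in $W$, and put $J=\Delta(\omega_0,R)$. Solving $\sigma=\beta w+(1-\beta)z$ for $z$ or for $w$ gives, for $\sigma\in J$, the mutually inverse maps
\[
b_\sigma(w)=\frac{\sigma-\beta w}{1-\beta},\qquad b'_\sigma(z)=\frac{\sigma-(1-\beta)z}\beta .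
\]
Both map $J$ into $J^*$, since $\frac{1+\beta}{1-\beta}=\Lambda$ and $\frac{2-\beta}\beta\le3\le\Lambda$.

\begin{lemma}\label{lem:lines}
With $C_0=2c^{-32}r$, for all $\sigma\in J$ and all compact intervals $E\subset J$,
\begin{equation}\label{eq:lines}
\kappa(E)\le C_0\,\kappa(b_\sigma E),\qquad\kappa(E)\le C_0\,\kappa(b'_\sigma E).
\end{equation}
\end{lemma}

\begin{proof}
If $E$ is a point, both sides vanish; so let $E$ have nonempty interior $O$. First let $\sigma\in J$ be typical for the restriction of $\lambda_g$ to $J$. Let $w\in O$ be typical for the restriction of $\kappa$ to $J$, and $z=b_\sigma(w)\in J^*$. Write $\Omega=\Omega_{w,z}$. Then $\Omega(\rho)\ge\rho^2$ and $\kappa(\Delta(w,\rho))\ge\rho^2$ for small $\rho$. So Lemma~\ref{lem:scales}, applied to $\Omega$ and $\rho\mapsto\kappa(\Delta(w,\rho))$, gives arbitrarily large $j$ which are good for both. For these, \eqref{eq:box} with $\varepsilon=c^{j+1}$ gives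
\[
\kappa(\Delta(w,c^j))\le c^{-16}\kappa(\Delta(w,c^{j+2}))\le c^{-16}r\,\kappa(\Delta(z,c^{j+1}))\frac{\Omega(c^{j+1})}{\Omega(c^{j+2})}\le c^{-32}r\,\kappa(\Delta(z,c^{j+1})),
\]
because $\Omega(c^{j+1})\le\Omega(c^j)\le c^{-16}\Omega(c^{j+2})$. Since $b_\sigma$ multiplies lengths by $\frac\beta{1-\beta}\ge1>c$, we have $\Delta(z,c^{j+1})\subset b_\sigma(\Delta(w,c^j))$, hence
\begin{equation}\label{eq:onepoint}
\kappa(\Delta(w,c^j))\le c^{-32}r\,\kappa\big(b_\sigma(\Delta(w,c^j))\big).
\end{equation}

Let $K\subset O$ be a compact set of typical points. Cover it by finitely many intervals $\Delta(w_i,c^{j_i})\subset O$ that satisfy \eqref{eq:onepoint}, and pass to a subfamily that is minimal among those covering $K$. Then no point lies in three members, since of three open intervals with a common point two already cover the union. The images under $b_\sigma$ also overlap at most twice, and they lie in $b_\sigma O$. Summing \eqref{eq:onepoint} gives $\kappa(K)\le2c^{-32}r\,\kappa(b_\sigma O)$. By Lemma~\ref{lem:typ} and inner regularity, $\kappa(K)$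 can be taken arbitrarily close to $\kappa(O)=\kappa(E)$. This proves the first inequality for typical $\sigma$.

For the second, take a point $z\in O$ that is typical for the restriction of $\kappa$ to $J$, put $w=b'_\sigma(z)\in J^*$, and apply \eqref{eq:box} with $w$ and $z$ exchanged. The rest is unchanged; $b'_\sigma$ multiplies lengths by $\frac{1-\beta}\beta\ge1-\beta>c$.

Finally, typical $\sigma$ are dense in $J$ because $\lambda_g$ charges every open subinterval, and $\kappa(b_\sigma E)$, $\kappa(b'_\sigma E)$ depend continuously on $\sigma$ because $\kappa$ has no atoms. So \eqref{eq:lines} holds for all $\sigma\in J$.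
\end{proof}

Inequality \eqref{eq:lines} compares $\kappa$ on an interval and on reflected, rescaled copies of it. Averaging over $\sigma$ compares $\kappa$ with Lebesgue measure.

\begin{proposition}\label{prop:h}
$H$, and hence $h$, is locally bi-Lipschitz.
\end{proposition}

\begin{proof}
Let $E\subset J$ be a compact interval of length $e$. Note that $z\in b_\sigma E$ if and only if $\sigma\in(1-\beta)z+\beta E$, a set of measure $\beta e$. Integrating the first part of \eqref{eq:lines} over $\sigma\in J$ gives
\[
2R\,\kappa(E)\le C_0\int_J\kappa(b_\sigma E)\,d\sigma=C_0\int_{J^*}\kappa(dz)\,\big|J\cap((1-\beta)z+\beta E)\big|\le C_0\,\kappa(J^*)\,\beta e .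
\]
Conversely let $E\subset\Delta(\omega_0,\frac R{2\Lambda})$ and $J_s=\Delta(\omega_0,\frac R\Lambda)$. For $\sigma\in J_s$ we have $b_\sigma E\subset J$, so the second part of \eqref{eq:lines}, applied to $b_\sigma E$, gives $\kappa(b_\sigma E)\le C_0\kappa(E)$. Integrating over $J_s$,
\[
\tfrac{2R}\Lambda\,C_0\,\kappa(E)\ge\int\kappa(dz)\,\big|J_s\cap((1-\beta)z+\beta E)\big|\ge\kappa\big(\Delta(\omega_0,\tfrac R{2\Lambda})\big)\,\beta e ,
\]
since $(1-\beta)z+\beta E\subset J_s$ for $z\in\Delta(\omega_0,\frac R{2\Lambda})$. As $\kappa(E)$ is the increment of $H$ over $E$, $H$ is bi-Lipschitz near $\omega_0$, and $\omega_0\in W$ was arbitrary.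
\end{proof}

\section{Bi-Lipschitz continuity of $f$ on some interval}\label{sec:f}

This is estimate (ii). In the coordinate $u$ the measure $\nu$ is $\lambda_h$, and by Proposition~\ref{prop:h} it has a density $h'$. We fix a Borel version with values in $(0,\infty)$; on compact subsets of $U$ it is a.e.\ bounded and bounded away from $0$. So in the coordinates $(u,v)$,
\[
dT_\nu=h'(v)\,dT_\mu,\qquad dS_\nu=h'(u)\,dS_\mu .
\]

Here $q<r$ enters. Choose $\eta\in(0,1)$ with $\tilde q:=q\,\frac{1+\eta}{1-\eta}<r$; note $\tilde q>1$. Let $u_0$ be a Lebesgue point of $h'$, that is, $\int_{\Delta(u_0,\rho)}|h'(u)-c_0|\,du=o(\rho)$ with $c_0=h'(u_0)>0$. Put $\mathcal G=\{u\in U:|h'(u)-c_0|\le\eta c_0\}$. By Chebyshev's inequality $|\Delta(u_0,\rho)\setminus\mathcal G|=o(\rho)$. For Borel $D\subset\mathcal G\times\mathcal G$, relatively compact in $U\times U$, Lemma~\ref{lem:TS} gives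
\[
T_\mu(D)\le\frac{T_\nu(D)}{(1-\eta)c_0}\le\frac{q\,S_\nu(D)}{(1-\eta)c_0}\le\tilde q\,S_\mu(D),
\]
and likewise $S_\mu(D)\le\tilde q\,T_\mu(D)$. By \eqref{eq:XY} these inequalities read $rX+r^{-1}Y\le\tilde q(X+Y)$ and $X+Y\le\tilde q(rX+r^{-1}Y)$ on $D$. All terms are finite, so
\[
(r-\tilde q)X\le(\tilde q-r^{-1})Y,\qquad(1-\tilde q/r)Y\le(r\tilde q-1)X ,
\]
and hence, with a constant $C_1$ depending only on $r$ and $\tilde q$,
\begin{equation}\label{eq:XcompY}
X(D)\le C_1Y(D),\qquad Y(D)\le C_1X(D).
\end{equation}

Now pass to the coordinates $(s,t)$, which is possible as $\alpha>\frac12$: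
\[
u=\frac{\alpha s-(1-\alpha)t}{2\alpha-1},\qquad v=\frac{\alpha t-(1-\alpha)s}{2\alpha-1}.
\]
At fixed $s$ we have $t=\frac{\alpha s-(2\alpha-1)u}{1-\alpha}$, and at fixed $t$ we have $s=\frac{(2\alpha-1)u+(1-\alpha)t}\alpha$. Hence
\begin{equation}\label{eq:XYst}
X=\frac{1-\alpha}{2\alpha-1}\,\lambda_f(ds)\,dt,\qquad Y=\frac\alpha{2\alpha-1}\,ds\,\lambda_f(dt).
\end{equation}
So \eqref{eq:XcompY} compares $\lambda_f\otimes dt$ with $ds\otimes\lambda_f$. On a full square this would give at once that $\lambda_f$ is comparable to Lebesgue measure. The exceptional set where $u$ or $v$ is not in $\mathcal G$ must be controlled. It is small for Lebesgue measure, so we first prove the upper bound, where the exceptional set matters only in the Lebesgue factor. We then use the upper bound to see that it is also small for $\lambda_f$.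

Let $\vartheta_1=\min\{1,\frac1{2C_1r}\}$ and $\vartheta=\alpha(1-\alpha)\vartheta_1$. Choose $\rho>0$ such that $\Delta(u_0,\rho)$ is relatively compact in $U$ and $|\Delta(u_0,\rho)\setminus\mathcal G|\le\vartheta\rho$. Put $\rho'=(2\alpha-1)\rho$ and $V=\Delta(u_0,\rho')$. If $s,t\in V$, then $u,v\in\Delta(u_0,\rho)$. For fixed $s\in V$, the maps $t\mapsto u$ and $t\mapsto v$ have slopes $\frac{1-\alpha}{2\alpha-1}$ and $\frac\alpha{2\alpha-1}$ in absolute value, so the set of $t\in V$ with $u\notin\mathcal G$ or $v\notin\mathcal G$ has measure at most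
\[
\Big(\frac{2\alpha-1}{1-\alpha}+\frac{2\alpha-1}\alpha\Big)\vartheta\rho=\frac{\vartheta\rho'}{\alpha(1-\alpha)}=\vartheta_1\rho' .
\]
Let $\Sigma\subset V$ be an interval, and let $D$ correspond to the set of $(s,t)\in\Sigma\times V$ with $u,v\in\mathcal G$.

\emph{Upper bound.} By \eqref{eq:XYst}, $X(D)\ge\frac{1-\alpha}{2\alpha-1}\lambda_f(\Sigma)(2-\vartheta_1)\rho'\ge\frac{1-\alpha}{2\alpha-1}\lambda_f(\Sigma)\rho'$ and $Y(D)\le\frac\alpha{2\alpha-1}|\Sigma|\lambda_f(V)$. So $X\le C_1Y$ yields $\lambda_f(\Sigma)\le L|\Sigma|$ with $L=C_1r\lambda_f(V)/\rho'$. Thus $f$ is Lipschitz on $V$, and $\lambda_f(N)\le L|N|$ for all Borel $N\subset V$.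

\emph{Lower bound.} For each $s$, the set of excluded $t$ has $\lambda_f$-measure at most $L\vartheta_1\rho'=C_1r\vartheta_1\lambda_f(V)\le\frac12\lambda_f(V)$. Hence $Y(D)\ge\frac\alpha{2\alpha-1}|\Sigma|\,\frac12\lambda_f(V)$. Since $X(D)\le\frac{1-\alpha}{2\alpha-1}\,2\rho'\lambda_f(\Sigma)$, the inequality $Y\le C_1X$ yields $\lambda_f(\Sigma)\ge c'|\Sigma|$ with $c'=\frac{r\lambda_f(V)}{4C_1\rho'}>0$.

Together with Proposition~\ref{prop:h} we have proved the following.

\begin{proposition}\label{prop:f}
There is a nonempty open interval $V\subset U$, relatively compact in $U$, on which $f$ and $h$ are bi-Lipschitz. Then $g=f\circ h^{-1}$ is bi-Lipschitz on $h(V)$.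
\end{proposition}

\section{Smoothness on $V$}\label{sec:smooth}

\begin{proposition}\label{prop:smooth}
$f,h\in C^\infty(V)$. Hence on $J_0=f(V)$ both $\varphi$ and $\psi=h\circ\varphi$ are $C^\infty$ with positive derivatives.
\end{proposition}

Let $f',g',h'$ denote Borel functions defined everywhere on $V$, $h(V)$, $V$ respectively, bounded above and below by positive constants and equal to the derivatives a.e. For a.e.\ $(u,v)\in V^2$,
\begin{align}
\alpha f'(s)+(1-\alpha)f'(t)&=h'(u)\big[\beta g'(\sigma)+(1-\beta)g'(\tau)\big],\label{eq:du}\\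
(1-\alpha)f'(s)+\alpha f'(t)&=h'(v)\big[(1-\beta)g'(\sigma)+\beta g'(\tau)\big].\label{eq:dv}
\end{align}
Indeed, for fixed $v\in V$ the maps $u\mapsto s,t,\sigma,\tau$ are bi-Lipschitz, so preimages of null sets are null. Differentiating \eqref{eq:F} in $u$ by the chain rule gives \eqref{eq:du} for a.e.\ $u$. The set where \eqref{eq:du} fails is Borel, hence null by Fubini. The same argument in $v$ gives \eqref{eq:dv}.

The derivatives of $f$ and $g$ enter at the four different points $s,t,\sigma,\tau$, and we gain smoothness by averaging. We first isolate $h'(u)$, by averaging \eqref{eq:du} over $v$ at fixed $u$. Then we isolate $f'(s)$, by averaging a combination of both equations at fixed $s$.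

\subsection{Regularity of $h$: $h\in C^{1,1}_{\mathrm{loc}}(V)$}\label{sub:h}

Let $[\underline u,\overline u]\subset V$ be a compact interval and $0\le\chi\in C_c^\infty((\underline u,\overline u))$, $\chi\not\equiv0$. Put $G=\chi h'$, extended by zero to $\mathbb R$. Multiply \eqref{eq:du} by $G(v)$ and integrate over $v$. The factor $h'(v)$ turns the bracket on the right into a $v$-derivative, since $\partial_vg(\sigma)=(1-\beta)h'(v)g'(\sigma)$ and $\partial_vg(\tau)=\beta h'(v)g'(\tau)$ for a.e.\ $v$. For a.e.\ $u\in[\underline u,\overline u]$ we obtain $h'(u)\,\mathbf b(u)=\mathbf q(u)$ with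
\begin{align}
\mathbf b(u)&=\int\chi(v) h'(v)\big[\beta g'(\sigma)+(1-\beta)g'(\tau)\big]dv\notag\\
&=-\int\chi'(v)\Big[\frac\beta{1-\beta}\,g(\sigma)+\frac{1-\beta}\beta\,g(\tau)\Big]dv,\label{eq:b}\\
\mathbf q(u)&=\int G(v)\big[\alpha f'(\alpha u+(1-\alpha)v)+(1-\alpha)f'((1-\alpha)u+\alpha v)\big]dv.\label{eq:q}
\end{align}
By the first form, $\mathbf b$ is bounded below by a positive constant on $[\underline u,\overline u]$; by the second, it is Lipschitz there. For $u\in[\underline u,\overline u]$ we may replace $f'$ in \eqref{eq:q} by $f_0=f'1_{[\underline u,\overline u]}\in L^1(\mathbb R)$, and substituting $y=\alpha u+(1-\alpha)v$, respectively $y=(1-\alpha)u+\alpha v$, gives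
\begin{equation}\label{eq:q2}
\mathbf q(u)=\frac\alpha{1-\alpha}\int G\Big(\frac{y-\alpha u}{1-\alpha}\Big)f_0(y)\,dy+\frac{1-\alpha}\alpha\int G\Big(\frac{y-(1-\alpha)u}\alpha\Big)f_0(y)\,dy .
\end{equation}
These are, up to rescaling, convolutions of a bounded and an integrable function, so $\mathbf q$ is continuous and bounded. Hence $h'=\mathbf q/\mathbf b$ a.e.\ with a continuous right side. Since $h$ is Lipschitz, $h\in C^1([\underline u,\overline u])$, and we take $h'=\mathbf q/\mathbf b$ everywhere on $[\underline u,\overline u]$.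

Now $G=\chi h'$ is itself continuous, and \eqref{eq:q2} improves its modulus of continuity. Let $\omega$ be the modulus of continuity of $h'$ on $[\underline u,\overline u]$. As $G$ vanishes at $\underline u,\overline u$ and outside, its modulus on $\mathbb R$ satisfies $\omega_G(\delta)\le C(\omega(\delta)+\delta)$. Given $\epsilon>0$, write $f_0=f_1+f_2$ with $f_1\in C_c^1(\mathbb R)$ and $\|f_2\|_{L^1}\le\epsilon$. The $f_1$-part of $\mathbf q$, written as in \eqref{eq:q}, is Lipschitz in $u$. In the $f_2$-part, written as in \eqref{eq:q2}, a shift of $u$ by at most $\delta$ shifts the arguments of $G$ by at most $M\delta$, $M=\frac\alpha{1-\alpha}>1$. So the modulus of continuity of this part is at most $C\epsilon\,\omega_G(M\delta)$. Since $\mathbf b$ is Lipschitz and bounded below and $\mathbf q$ is bounded,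
\[
\omega(\delta)\le C_2\epsilon\,\omega(M\delta)+C_\epsilon\delta\qquad(\delta>0),
\]
with $C_2$ independent of $\epsilon$. Choose $\epsilon$ with $C_2\epsilon\le\frac1{2M}$. Then $N(\delta)=\omega(\delta)/\delta$ satisfies $N(\delta)\le\frac12N(M\delta)+C_3$, and by iteration $N(\delta)\le2^{-n}N(M^n\delta)+2C_3$. Take $n$ with $M^n\delta\ge\overline u-\underline u$; for $\delta'\ge\overline u-\underline u$ we have $N(\delta')\le2\sup_{[\underline u,\overline u]}|h'|/(\overline u-\underline u)$. So $N$ is bounded and $h'$ is Lipschitz on $[\underline u,\overline u]$. Thus $h\in C^{1,1}_{\mathrm{loc}}(V)$, with $h'$ bounded below by a positive constant.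

\subsection{From $h$ to $f$}\label{sub:f}

In this subsection we show: \emph{if $m\ge0$ and $h\in C^{m+1,1}_{\mathrm{loc}}(V)$, then $f\in C^{m+1,1}_{\mathrm{loc}}(V)$.}

Eliminate $f'(t)$: $\alpha$ times \eqref{eq:du} minus $(1-\alpha)$ times \eqref{eq:dv} gives, a.e.,
\begin{equation}\label{eq:fs}
(2\alpha-1)f'(s)=g'(\sigma)\,d_1+g'(\tau)\,d_2,
\end{equation}
\[
d_1=\alpha\beta h'(u)-(1-\alpha)(1-\beta)h'(v),\qquad d_2=\alpha(1-\beta)h'(u)-(1-\alpha)\beta h'(v).
\]
The left side depends only on $s$, so we may average along the lines $s=\mathrm{const}$. Put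
\[
u=s+(1-\alpha)k,\qquad v=s-\alpha k ,
\]
so that $k=u-v$; the map $(s,k)\mapsto(u,v)$ is linear with determinant $-1$. For the average to smooth the terms with $g'$, the arguments $\sigma$ and $\tau$ must really move along these lines. At $k=0$,
\[
\partial_k\sigma=(\beta-\alpha)h'(s)<0,\qquad\partial_k\tau=(1-\alpha-\beta)h'(s)<0 .
\]
This is where both conditions $\alpha\ne\beta$ and $\alpha\ne1-\beta$ are used in this section.

Fix $s_0\in V$. Choose $\delta,\ell>0$ such that on the closed rectangle $|s-s_0|\le\delta$, $|k|\le\delta$ we have $u,v\in V$ and $\partial_k\sigma,\partial_k\tau\le-\ell$. Let $I_\delta=(s_0-\delta,s_0+\delta)$, $Q=I_\delta\times(-\delta,\delta)$, and $\chi\in C_c^\infty((-\delta,\delta))$ with $\int\chi=1$ and support in $[-\delta_1,\delta_1]$, $\delta_1<\delta$. For a.e.\ $s\in I_\delta$, \eqref{eq:fs} holds for a.e.\ $k\in(-\delta,\delta)$. Multiply by $\chi(k)$, integrate over $k$, and change the variable from $k$ to $\zeta=\sigma(s,k)$, respectively $\zeta=\tau(s,k)$: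
\begin{equation}\label{eq:fint}
(2\alpha-1)f'(s)=\int g'(\zeta)\big[\Gamma_1(s,\zeta)+\Gamma_2(s,\zeta)\big]d\zeta\qquad\text{for a.e. }s\in I_\delta .
\end{equation}
Here $\Gamma_1(s,\zeta)=a_1(s,k)$ with $a_1=d_1\chi/|\partial_k\sigma|$ if $\zeta=\sigma(s,k)$ for some $(s,k)\in Q$, and $\Gamma_1(s,\zeta)=0$ if there is no such $k$. $\Gamma_2$ is defined with $d_2,\tau$ in place of $d_1,\sigma$, and $g'$ is set to $0$ off $h(V)$. In \eqref{eq:fint} the rough function $g'$ is no longer evaluated at a point that depends on $s$; all dependence on $s$ is in $\Gamma_1,\Gamma_2$.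

\begin{lemma}\label{lem:Gamma}
For each $\zeta$, $\Gamma_1(\cdot,\zeta)\in C^m(I_\delta)$; the derivatives $\partial_s^i\Gamma_1$, $i\le m$, are bounded on $I_\delta\times\mathbb R$; and $\partial_s^m\Gamma_1$ is Lipschitz in $s$ uniformly in $\zeta$. The same holds for $\Gamma_2$.
\end{lemma}

\begin{proof}
We treat $\Gamma_1$; for $\Gamma_2$ replace $\sigma,d_1$ by $\tau,d_2$. The map $\Xi(s,k)=(s,\sigma(s,k))$ is injective on $Q$ and of class $C^{m+1,1}$, with Jacobian $\partial_k\sigma\le-\ell$. So $\Xi(Q)$ is open and its inverse $(s,\zeta)\mapsto(s,k(s,\zeta))$ is $C^{m+1}$. From $\partial_sk=-\partial_s\sigma/\partial_k\sigma$ we see by induction that the $s$-derivatives of $k$ up to order $m+1$ are polynomials in derivatives of $\sigma$ divided by powers of $\partial_k\sigma$, evaluated at $(s,k(s,\zeta))$, hence bounded. Since $a_1\in C^{m,1}(\overline Q)$, the $s$-derivatives of $\Gamma_1=a_1(s,k(s,\zeta))$ up to order $m$ exist and are bounded on $\Xi(Q)$, and near each point of $\Xi(Q)$ the $m$-th one is Lipschitz in $s$ with a constant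 $L_0$ that does not depend on the point.

It remains to see that extending by zero does no harm. $\Gamma_1$ vanishes off the set
\[
\{(s,\zeta):s\in I_\delta,\ \sigma(s,\delta_1)\le\zeta\le\sigma(s,-\delta_1)\}\subset\Xi(Q),
\]
which is relatively closed in $I_\delta\times\mathbb R$. So $\Gamma_1$ vanishes near every point of $(I_\delta\times\mathbb R)\setminus\Xi(Q)$. Hence $\Gamma_1(\cdot,\zeta)$ is $C^m$ on $I_\delta$, and $\partial_s^m\Gamma_1(\cdot,\zeta)$ is locally $L_0$-Lipschitz, therefore $L_0$-Lipschitz, on the interval $I_\delta$.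
\end{proof}

Since $g'$ is bounded and the functions $\Gamma_i(s,\cdot)$ are supported in a fixed compact set, we may differentiate \eqref{eq:fint} under the integral sign: its right side is $C^{m,1}$ on $I_\delta$. As $f$ is Lipschitz and $(2\alpha-1)f'$ equals this function a.e., $f\in C^{m+1,1}$ on $I_\delta$. As $s_0\in V$ was arbitrary, $f\in C^{m+1,1}_{\mathrm{loc}}(V)$.

\subsection{Bootstrap}

By Section~\ref{sub:h}, and by Section~\ref{sub:f} with $m=0$, $f,h\in C^{1,1}_{\mathrm{loc}}(V)$. Suppose $f,h\in C^{m,1}_{\mathrm{loc}}(V)$ for some $m\ge1$. Since $h'>0$, also $h^{-1}$ and $g=f\circ h^{-1}$ are $C^{m,1}_{\mathrm{loc}}$ on $h(V)$, and \eqref{eq:b} shows $\mathbf b\in C^{m,1}([\underline u,\overline u])$. The function $G=\chi h'$ is Lipschitz with compact support in $(\underline u,\overline u)$, so integrating \eqref{eq:q} by parts gives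
\[
\mathbf q(u)=-\int G'(v)\Big[\frac\alpha{1-\alpha}f(\alpha u+(1-\alpha)v)+\frac{1-\alpha}\alpha f((1-\alpha)u+\alpha v)\Big]dv
\]
with $G'$ bounded. So $\mathbf q\in C^{m,1}([\underline u,\overline u])$, and $h'=\mathbf q/\mathbf b\in C^{m,1}([\underline u,\overline u])$. As $[\underline u,\overline u]\subset V$ was arbitrary, $h\in C^{m+1,1}_{\mathrm{loc}}(V)$, and by Section~\ref{sub:f} $f\in C^{m+1,1}_{\mathrm{loc}}(V)$. By induction $f,h\in C^\infty(V)$. Since $f'$ and $h'$ are positive on $V$, this proves Proposition~\ref{prop:smooth}.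

\section{The differential equation}\label{sec:ode}

From now on $\varphi$ and $\psi$ are smooth on $J_0=f(V)$. Put $P=\varphi''/\varphi'$ and $Q=\psi''/\psi'$ there, and $d=2\alpha-1$, so $d^2=1-A$. Fix $m\in J_0$. Passing to an equivalent function, normalize $\varphi(m)=0$, $\varphi'(m)=1$:
\[
\varphi(m+\theta)=\theta+\tfrac{p_2}2\theta^2+\tfrac{p_3}6\theta^3+\tfrac{p_4}{24}\theta^4+o(\theta^4),
\]
where, from $\varphi''=P\varphi'$, at the point $m$
\[
p_2=P,\qquad p_3=P'+P^2,\qquad p_4=P''+3PP'+P^3 .
\]
Reversion of the series gives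
\[
f(\xi)-m=\xi-\tfrac{p_2}2\xi^2+\tfrac{3p_2^2-p_3}6\xi^3+\tfrac{10p_2p_3-15p_2^3-p_4}{24}\xi^4+o(\xi^4).
\]
For $x=m+t$, $y=m-t$ the arguments of $f$ on the left of \eqref{eq:main} are
\[
\xi_\pm=\pm d\,t+\tfrac{p_2}2t^2\pm\tfrac{d\,p_3}6t^3+\tfrac{p_4}{24}t^4+o(t^4).
\]
So, up to $o(t^4)$, the left side of \eqref{eq:main} is $2m$ plus twice the part of $f(\xi_+)-m$ that is even in $d$. The coefficient of $t^2$ is
\[
2\Big(\frac{p_2}2-\frac{p_2}2d^2\Big)=AP .
\]
The coefficient of $t^4$ in $f(\xi_+)-m$ is
\[
\tfrac{p_4}{24}-\tfrac{p_2}2\Big(\tfrac{p_2^2}4+\tfrac{d^2p_3}3\Big)+\tfrac{3p_2^2-p_3}6\cdot\tfrac{3d^2p_2}2+d^4\,\tfrac{10p_2p_3-15p_2^3-p_4}{24},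
\]
which is even in $d$, so the coefficient of $t^4$ on the left of \eqref{eq:main} is $\frac1{12}$ times
\begin{align*}
&p_4(1-d^4)+p_2p_3(-10d^2+10d^4)+p_2^3(-3+18d^2-15d^4)\\
&\quad=P''(1-d^4)+PP'(3-10d^2+7d^4)+P^3(-2+8d^2-6d^4)\\
&\quad=A\big[(2-A)P''+(7A-4)PP'+(4-6A)P^3\big],
\end{align*}
where the last line uses $d^2=1-A$. (For $\varphi=e^{px}$, where $P=p$ is constant, this is the coefficient found in Example~\ref{ex:exp}.) The same formulas hold for $(\psi,\beta)$, with $Q,B$ in place of $P,A$.

Comparing the two sides of \eqref{eq:main}, the $t^2$-terms give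
\[
AP=BQ=:R .
\]
In terms of $R$, the $t^4$-terms say that
\[
(2-A)R''+\Big(7-\frac4A\Big)RR'+\Big(\frac4{A^2}-\frac6A\Big)R^3
\]
does not change when $A$ is replaced by $B$. Subtract, use $\frac1A-\frac1B=-\frac{A-B}{AB}$ and $\frac1{A^2}-\frac1{B^2}=-\frac{(A-B)(A+B)}{(AB)^2}$, and divide by $A-B\ne0$. The result is
\begin{equation}\label{eq:ode}
R''=c_1RR'-c_2R^3,\qquad c_1=\frac4{AB},\qquad c_2=\frac{4(A+B)-6AB}{(AB)^2} .
\end{equation}
Here $c_2>0$, because $A+B\ge2\sqrt{AB}\ge2AB$. This is again the monotonicity used in Example~\ref{ex:exp}; it says that \eqref{eq:ode} has no nonzero constant solution.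

For the pair in Example~\ref{ex:pow} we have $R=-\frac1{10x}$, $c_1=80$, $c_2=600$, and $R'=10R^2$, $R''=200R^3=(80\cdot10-600)R^3$. So \eqref{eq:ode} holds, and reading the computation backward shows that the $t^4$-terms agree, as claimed there.

\section{Reduction to power functions}\label{sec:pow}

Suppose $R\not\equiv0$ on $J_0$; we seek a contradiction. Equation \eqref{eq:ode} leaves a two-parameter family of functions $R$, so we must use \eqref{eq:main} again. The family has a scaling symmetry, and we use it to find, among the complex solutions of \eqref{eq:ode} whose associated pair of functions solves \eqref{eq:main}, one that is explicit.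

For $(R_0,R_1)\in\mathbb C^2$ let $R$ be the holomorphic solution of \eqref{eq:ode} near $0$ with $R(0)=R_0$, $R'(0)=R_1$. Define $\Phi,\Psi$ near $0$ by
\[
\Phi'=\exp\Big(\int_0^x\frac RA\Big),\quad\Psi'=\exp\Big(\int_0^x\frac RB\Big),\quad\Phi(0)=\Psi(0)=0 ,
\]
and let $\mathcal D_{R_0,R_1}(x,y)=\sum e_{ij}(R_0,R_1)x^iy^j$ be the left side minus the right side of \eqref{eq:main} for $(\Phi,\Psi)$ near $(0,0)$, with local inverses. The Taylor coefficients of $R$ are polynomials in $(R_0,R_1)$, and so are those of $\Phi,\Psi$ and, because $\Phi'(0)=\Psi'(0)=1$, those of their inverses. Hence the $e_{ij}$ are polynomials.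

\emph{Scaling.} If $R$ solves \eqref{eq:ode}, so does $\theta R(\theta x)$ for $\theta\in\mathbb C\setminus\{0\}$. Then $\Phi,\Psi$ become $\Phi(\theta x)/\theta$, $\Psi(\theta x)/\theta$, and $\mathcal D(x,y)$ becomes $\mathcal D(\theta x,\theta y)/\theta$. So
\begin{equation}\label{eq:hom}
e_{ij}(\theta R_0,\theta^2R_1)=\theta^{i+j-1}e_{ij}(R_0,R_1).
\end{equation}

\emph{Zeros.} Return to our real function $R$ on $J_0$. For $x_0\in J_0$, uniqueness for \eqref{eq:ode} shows that $R(x_0+\cdot)$ is, near $0$, the analytic solution with data $(R(x_0),R'(x_0))$. Since $\varphi''/\varphi'=R/A$ and $\psi''/\psi'=R/B$, the functions $\varphi(x_0+\cdot)$ and $\psi(x_0+\cdot)$ are equivalent to the corresponding $\Phi,\Psi$ near $0$. So \eqref{eq:main} gives $e_{ij}(R(x_0),R'(x_0))=0$ for all $i,j$. On a nonempty open interval where $R\ne0$ put $\varrho=R'/R^2$. By \eqref{eq:hom} with $\theta=R(x_0)$, $e_{ij}(1,\varrho(x_0))=0$ for all $x_0$ in that interval and all $i,j$.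
\begin{itemize}
\item If $\varrho$ is not constant, the polynomials $e_{ij}(1,\cdot)$ have infinitely many zeros, so they vanish identically. Choose any $k\in\mathbb C$ with $2k^2-c_1k+c_2=0$.
\item If $\varrho\equiv k$ is constant, then $R'=kR^2$ and $R''=2k^2R^3$, and \eqref{eq:ode} gives $2k^2-c_1k+c_2=0$.
\end{itemize}
In either case there is $k\in\mathbb C$ with $2k^2-c_1k+c_2=0$ and $e_{ij}(1,k)=0$ for all $i,j$, that is, $\mathcal D_{1,k}\equiv0$. Since $c_2\ne0$, we have $k\ne0$. The solution of \eqref{eq:ode} with data $(1,k)$ is $R(x)=\frac1{1-kx}$, so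
\[
\Phi'=(1-kx)^{a-1},\quad\Psi'=(1-kx)^{b-1},\qquad a=1-\frac1{kA},\quad b=1-\frac1{kB},\quad a\ne b .
\]
With $X=1-kx$, $\Phi$ is an affine function of $X^a$ (of $\log X$ if $a=0$), and $\Psi$ is an affine function of $X^b$ (of $\log X$ if $b=0$). Affine changes of $\Phi,\Psi$ do not matter. So $\mathcal D_{1,k}\equiv0$, written in the variables $X=1-kx$, $Y=1-ky$ with $X=1$, $Y=e^\zeta$, says that near $\zeta=0$
\begin{equation}\label{eq:G}
G_{a,\alpha}(\zeta)=G_{b,\beta}(\zeta),
\end{equation}
where, with principal branches near $\zeta=0$,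
\begin{align*}
G_{a,\alpha}(\zeta)&=\big(\alpha+(1-\alpha)e^{a\zeta}\big)^{1/a}+\big(1-\alpha+\alpha e^{a\zeta}\big)^{1/a}\quad(a\ne0),\\
G_{0,\alpha}(\zeta)&=e^{(1-\alpha)\zeta}+e^{\alpha\zeta}.
\end{align*}

\section{Comparing singularities}\label{sec:sing}

We show that \eqref{eq:G} is impossible when $a\ne b$ and $\frac12\le\beta<\alpha<1$. As in Example~\ref{ex:pow}, we look at where the two sides cease to be holomorphic.

For a holomorphic germ at $0$ let $\mathrm{Sing}$ be the set of $\zeta^*\ne0$ such that the germ continues analytically along $[0,\zeta^*)$ but this continuation does not extend holomorphically to a neighborhood of $\zeta^*$. Each ray from $0$ contains at most one such point. Let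
\[
L_\alpha=\log\frac\alpha{1-\alpha}>0,\qquad Z_\alpha=\{\pm L_\alpha+i\pi(2n+1):n\in\mathbb Z\},
\]
define $L_\beta\ge0$ and $Z_\beta$ in the same way, and put $\mathcal X=\{0\}\cup\{1/n:n\in\mathbb N\}$, $\mathbb N=\{1,2,\dots\}$.

\begin{lemma}\label{lem:sing}
If $a\in\mathcal X$, then $G_{a,\alpha}$ is entire. If $a\notin\mathcal X$, then $\mathrm{Sing}(G_{a,\alpha})=a^{-1}Z_\alpha$. If $b\in\mathcal X$, then $G_{b,\beta}$ is entire. If $b\notin\mathcal X$, then $\mathrm{Sing}(G_{b,\beta})$ is $b^{-1}Z_\beta$ for $\beta>\frac12$, and $\{\pm i\pi/b\}$ for $\beta=\frac12$.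
\end{lemma}

\begin{proof}
The statements for $a,b\in\mathcal X$ are clear. Let $a\notin\mathcal X$. The zeros of $\alpha+(1-\alpha)e^{a\zeta}$ are the points with $a\zeta=L_\alpha+i\pi(2n+1)$, those of $1-\alpha+\alpha e^{a\zeta}$ the points with $a\zeta=-L_\alpha+i\pi(2n+1)$. All are simple, and the two sets are disjoint as $L_\alpha>0$. No two points of $Z_\alpha$ lie on a common ray from $0$: their real parts would have the same sign, hence be equal, so the points would coincide. Therefore $G_{a,\alpha}$ continues along each ray up to the point of $a^{-1}Z_\alpha$ on it, or along the whole ray if there is none.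

At such a point $\zeta^*$ one of the two terms is holomorphic near $\zeta^*$, and the other one has, along the end of $[0,\zeta^*)$, the form $(\zeta-\zeta^*)^{1/a}E(\zeta)$ with $E$ holomorphic and nonvanishing near $\zeta^*$. If the sum extended holomorphically, then $(\zeta-\zeta^*)^{1/a}E$ would equal a holomorphic function $N\not\equiv0$. The logarithmic derivatives $\frac{1/a}{\zeta-\zeta^*}+\frac{E'}E$ and $\frac{N'}N$ are meromorphic near $\zeta^*$ and would coincide. Comparing residues gives $\frac1a=\mathrm{ord}_{\zeta^*}N\in\{0,1,2,\dots\}$, so $\frac1a\in\mathbb N$, contrary to $a\notin\mathcal X$.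

The same proof works for $b\notin\mathcal X$ and $\beta>\frac12$, where $L_\beta>0$. For $\beta=\frac12$ the two terms coincide, and $G_{b,1/2}=2\big(\frac{1+e^{b\zeta}}2\big)^{1/b}$. Its base vanishes, to first order, at the points $i\pi(2n+1)/b$, which lie on two rays from $0$. The first zeros $\pm i\pi/b$ on these rays are singular by the residue argument.
\end{proof}

\emph{Case $a\notin\mathcal X$.} Then $\mathrm{Sing}(G_{a,\alpha})$ is infinite. By \eqref{eq:G} and Lemma~\ref{lem:sing}, $b\notin\mathcal X$, $\beta>\frac12$, and $Z_\alpha=\lambda Z_\beta$ with $\lambda=a/b$. The lines that contain infinitely many points of $Z_\alpha$ (of $Z_\beta$) are exactly the two vertical lines $\mathrm{Re}=\pm L_\alpha$ ($\mathrm{Re}=\pm L_\beta$). So multiplication by $\lambda$ maps vertical lines to vertical lines, hence $\lambda\in\mathbb R$. The points on each of these lines have spacing $2\pi$, hence $|\lambda|=1$. Then $L_\alpha=L_\beta$ and $\alpha=\beta$, a contradiction.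

\emph{Case $a\in\mathcal X$.} Then $\mathrm{Sing}(G_{a,\alpha})=\emptyset$, so $b\in\mathcal X$, and \eqref{eq:G} holds for all $\zeta\in\mathbb R$. For $n\in\mathbb N$, as $\zeta\to-\infty$,
\[
G_{1/n,\alpha}(\zeta)=\alpha^n+(1-\alpha)^n+n\big[\alpha^{n-1}(1-\alpha)+(1-\alpha)^{n-1}\alpha\big]e^{\zeta/n}+o(e^{\zeta/n}),
\]
with a positive constant term and a positive coefficient of $e^{\zeta/n}$, while $G_{0,\alpha}\to0$. The same holds with $\beta$. So either $a=b=0$, or $a=\frac1n$ and $b=\frac1l$ with $n,l\in\mathbb N$. In the latter case the constant terms agree, and then comparing the leading exponential rates gives $n=l$. In all cases $a=b$, a contradiction.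

Hence $R\equiv0$ on $J_0$, so $\varphi''=\psi''=0$ there. We have proved:

\begin{proposition}\label{prop:affine}
$\varphi$ and $\psi$ are affine on the nonempty open interval $J_0$.
\end{proposition}

\section{Propagation to $I$}\label{sec:prop}

Let $(\xi_-,\xi_+)\supset J_0$ be the maximal open subinterval of $I$ on which both $\varphi$ and $\psi$ are affine, and suppose $\xi_+\in I$. Passing to equivalent functions, let $\varphi=\psi=\mathrm{id}$ on $(\xi_-,\xi_+)$; by continuity this also holds at $\xi_+$. To go beyond $\xi_+$, we use pairs $(y,x)$ with $y>\xi_+>x$ for which at most one of the four arguments in \eqref{eq:main} lies beyond $\xi_+$.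

\emph{First, $\varphi=\psi$ slightly beyond $\xi_+$.} Fix $x_0\in(\xi_-,\xi_+)$. For $y>\xi_+$ close to $\xi_+$ all four arguments of $\varphi^{-1},\psi^{-1}$ in \eqref{eq:main} at $(y,x_0)$ lie in $(x_0,\xi_+)$, where $\varphi^{-1}=\psi^{-1}=\mathrm{id}$. So \eqref{eq:main} reads $\varphi(y)+x_0=\psi(y)+x_0$. Thus $\varphi=\psi$ on some $[\xi_+,\xi_++\delta_1)$, and the image of this interval is some $[\xi_+,\xi_++\delta_2)$.

\emph{Second, $\varphi=\mathrm{id}$ slightly beyond $\xi_+$.} Because $\alpha>\beta$, we can place $x$ and $y$ so that exactly one of the four arguments lies beyond $\xi_+$. Let $\gamma=\frac{2\beta}{\alpha-\beta}>0$, and for small $\epsilon>0$ put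
\[
x=\xi_+-\gamma\epsilon,\qquad Y=\xi_++\frac{1+(1-\alpha)\gamma}\alpha\,\epsilon,\qquad y=f(Y).
\]
For small $\epsilon$, $x\in(\xi_-,\xi_+)$ and $Y<\xi_++\delta_2$, so $\varphi(y)=\psi(y)=Y$. Then $\alpha Y+(1-\alpha)x=\xi_++\epsilon$, and
\begin{align*}
\beta Y+(1-\beta)x-\xi_+&=\epsilon\Big[\frac\beta\alpha+\gamma\Big(\frac{\beta(1-\alpha)}\alpha-(1-\beta)\Big)\Big]\\
&=\frac\epsilon\alpha\big[\beta-\gamma(\alpha-\beta)\big]=-\frac{\beta\epsilon}\alpha<0 .
\end{align*}
Since $\alpha>\beta\ge\frac12$ and $Y>x$, also
\[
x<(1-\alpha)Y+\alpha x\le(1-\beta)Y+\beta x\le\beta Y+(1-\beta)x<\xi_+ .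
\]
So \eqref{eq:main} at $(y,x)$ becomes
\[
f(\xi_++\epsilon)+(1-\alpha)Y+\alpha x=Y+x,
\]
that is, $f(\xi_++\epsilon)=\alpha Y+(1-\alpha)x=\xi_++\epsilon$. Hence $\varphi=\mathrm{id}$, and therefore also $\psi=\varphi=\mathrm{id}$, on a small interval to the right of $\xi_+$. This contradicts maximality, so $\xi_+\notin I$.

For the left endpoint apply this to the functions $-\varphi(-x)$ and $-\psi(-x)$ on $-I$, which satisfy \eqref{eq:main} with the same weights. So $\varphi$ and $\psi$ are affine on $I$, and Theorem~\ref{thm:main} is proved.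

\section{The local equation and all weights in $[0,1]$}\label{sec:all}

\begin{proof}[Proof of Theorem~\ref{thm:all}]
Under condition 1 the two sides of \eqref{eq:main} coincide, because the sum does not change when the weight $\alpha$ is replaced by $1-\alpha$ or the function by an equivalent one. Under conditions 2--4 both sides equal $x+y$, because the left side is $x+y$ if $\varphi\sim\mathrm{id}$ or $\alpha\in\{0,1\}$, and similarly on the right. So each of conditions 1--4 implies \eqref{eq:main} on $I\times I$, which implies \eqref{eq:main} on $\mathcal N$. Conversely let \eqref{eq:main} hold on $\mathcal N$. Every $x_0\in I$ has an open interval $I_0\ni x_0$ with $I_0\times I_0\subset\mathcal N$.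

\emph{Weights $\alpha,\beta\in(0,1)$, $\alpha\notin\{\beta,1-\beta\}$.} By Theorem~\ref{thm:main} on each $I_0$, $\varphi$ and $\psi$ are locally affine, hence affine on the connected set $I$.

\emph{Weights $\alpha,\beta\in(0,1)$, $\alpha\in\{\beta,1-\beta\}$.} We may take $\alpha=\beta$ and $\varphi,\psi$ increasing. Suppose $h=\psi\circ\varphi^{-1}$ is not affine on $\varphi(I_0)$. Then $h$ differs from some chord of its graph at a point between the endpoints of the chord. The chord has positive slope, so we may replace $\psi$ by an increasing equivalent function for which this chord lies on the graph of the identity. Take a component of the set of points between the endpoints where $h\ne\mathrm{id}$. Its endpoints correspond to $x_1<x_2$ in $I_0$ with $\varphi=\psi$ at $x_1,x_2$ and either $\psi>\varphi$ or $\psi<\varphi$ on $(x_1,x_2)$. Exchanging $\varphi$ and $\psi$ if necessary, let $\psi>\varphi$. Let $M_1,M_2$ be the two terms on the left of \eqref{eq:main} at $(x_1,x_2)$, and $N_1,N_2$ those on the right, in the same order. They lie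 in $(x_1,x_2)$. Since $\varphi=\psi$ at $x_1,x_2$ and the weights agree, $\psi(N_i)=\varphi(M_i)<\psi(M_i)$. So $N_1+N_2<M_1+M_2$, contradicting \eqref{eq:main}. Thus $h$ is locally affine on $\varphi(I)$, hence affine, and $\varphi\sim\psi$.

\emph{Exactly one weight in $\{0,1\}$.} If $\alpha\in\{0,1\}$ and $\beta\in(0,1)$, the left side of \eqref{eq:main} is $x+y$, which is also the left side for the identity with weight $\beta$. The previous case, applied to $(\mathrm{id},\psi)$ with both weights equal to $\beta$, gives $\psi\sim\mathrm{id}$. If $\beta\in\{0,1\}$ and $\alpha\in(0,1)$, exchange the two sides.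

\emph{Both weights in $\{0,1\}$.} Condition 4 holds and nothing is required.
\end{proof}

\begin{thebibliography}{1}
\bibitem{report} ``Report of Meeting'', https://www.journals.us.edu.pl/index.php/AMSIL/article/view/14070/10769
\end{thebibliography}
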